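\title{Gleason parts that are not path connected for $H^\infty$ of the ball and the polydisk}

\begin{abstract}
For the unit disk, the path components of the maximal ideal space of $H^\infty$ are exactly the Gleason parts. We show that this fails for the unit ball and for the unit polydisk of $\mathbb C^N$ for every $N\ge 2$: there are two homomorphisms, at arbitrarily small pseudohyperbolic distance, that no path joins. For $N=2$ the path component of one of them is a homeomorphic copy of the domain and a proper subset of its Gleason part. Among bounded symmetric domains, all Gleason parts are path connected only in dimension one. The construction forces bounded holomorphic functions to be nearly constant on finite sets that are linked by chains of analytic disks; these disks lie in the zero set of a function that is not small at the origin.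
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Omega\subset\mathbb C^N$ be a nonempty open set and let $H^\infty(\Omega)$ be the Banach algebra of bounded holomorphic functions on $\Omega$ with the supremum norm $\|f\|_\infty$. Its maximal ideal space $\mathcal M_\Omega$ is the set of \emph{characters}, that is, nonzero multiplicative linear functionals $H^\infty(\Omega)\to\mathbb C$. It carries the Gelfand (weak-$*$) topology: a map $t\mapsto\gamma_t$ into $\mathcal M_\Omega$ is continuous exactly when $t\mapsto\gamma_t(f)$ is continuous for every $f$. Paths and path components always refer to this topology. The \emph{pseudohyperbolic distance} of $\varphi,\tau\in\mathcal M_\Omega$ is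
\begin{equation}\label{eq:dist}
d_\Omega(\varphi,\tau)=\sup\{|\tau(f)| : f\in H^\infty(\Omega),\ \|f\|_\infty<1,\ \varphi(f)=0\}.
\end{equation}
It is a metric, and two open $d_\Omega$-balls of radius $1$ are equal or disjoint. The \emph{Gleason part} of $\varphi$ is $G(\varphi)=\{\tau: d_\Omega(\varphi,\tau)<1\}$.

The distance $d_\Omega$ measures how well functions of norm less than one can tell two characters apart. For evaluations at points $z,w$ of the unit disk $\mathbb D$, the Schwarz--Pick lemma gives $d_{\mathbb D}(z,w)=|z-w|/|1-\bar wz|$. Thus $d_\Omega(\varphi,\tau)<1$ says that a Schwarz lemma links $\varphi$ and $\tau$, and it is natural to ask whether such a link comes from something that connects the two characters inside $\mathcal M_\Omega$. Three facts are known.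
\begin{itemize}
\item[(F1)] For every $\Omega$, each path component of $\mathcal M_\Omega$ is contained in a Gleason part.
\item[(F2)] For $\Omega=\mathbb D$ the path components of $\mathcal M_\Omega$ are precisely the Gleason parts.
\item[(F3)] There is a domain $\Omega\subset\mathbb C$ such that $\mathcal M_\Omega$ has a Gleason part that is not path connected.
\end{itemize}
The problem we solve was posed in \cite{seq}: \emph{for $N>1$, are the path components of $\mathcal M_\Omega$ precisely the Gleason parts when $\Omega$ is the open unit ball $\{\sum_j|z_j|^2<1\}$ or the open unit polydisk $\{\max_j|z_j|<1\}$ of $\mathbb C^N$?} By (F1) this asks whether every Gleason part is path connected.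

One would guess that the answer is yes. The ball and the polydisk share with the disk a transitive group of automorphisms, and automorphisms produce many paths inside parts. Let $\|\cdot\|$ be the norm whose unit ball is $\Omega$, let $(\Phi_\nu)$ be a family of automorphisms of $\Omega$, let $\mathcal U$ be an ultrafilter on the index set, and put $\tau_x(f)=\lim_{\mathcal U}f(\Phi_\nu(x))$ for $x\in\Omega$. The Schwarz--Pick lemma on the disk through $0$ and $x$ gives $d_\Omega(\tau_0,\tau_x)\le\|x\|$, and $x\mapsto\tau_x$ is continuous (Section~\ref{sec:proofs}). So the part of $\tau_0$ contains the path connected set $\{\tau_x\}$, and one might expect such sets to fill out the part or at least to be linked within it. The answer is nevertheless no in both cases.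

\begin{theorem}\label{thm:main}
Let $N\ge2$, let $\Omega$ be the open unit ball or the open unit polydisk of $\mathbb C^N$, and let $\varepsilon>0$. There are $\varphi,\tau\in\mathcal M_\Omega$ with $d_\Omega(\varphi,\tau)<\min(1,\varepsilon)$, so that $G(\varphi)=G(\tau)$, which cannot be joined by a path in $\mathcal M_\Omega$. In particular some Gleason part of $\mathcal M_\Omega$ is not path connected, and the path components are not precisely the Gleason parts.
\end{theorem}

\begin{theorem}\label{thm:compl}
\begin{itemize}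
\item[(a)] For $N=2$ the path component of the character $\tau$ constructed in Section~\ref{sec:close} is the set $\{\tau_x:x\in\Omega\}$ defined in \eqref{eq:chars}. It is a homeomorphic copy of $\Omega$ and a proper subset of $G(\tau)$.
\item[(b)] Let $\Omega_0$ be the ball or the bidisk of $\mathbb C^2$ and let $\Omega'\subset\mathbb C^m$ be nonempty and open. If there are holomorphic maps $\sigma:\Omega_0\to\Omega'$ and $\pi:\Omega'\to\Omega_0$ with $\pi\circ\sigma=\mathrm{id}$, then $\mathcal M_{\Omega'}$ has a Gleason part that is not path connected.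
\item[(c)] For a bounded symmetric domain $\Omega'$, all Gleason parts of $\mathcal M_{\Omega'}$ are path connected if and only if $\dim\Omega'=1$.
\end{itemize}
\end{theorem}

The case $N>2$ follows from the case $N=2$ by a retraction (Section~\ref{sec:proofs}), so the work is in two variables. Section~\ref{sec:model} shows the phenomenon in an algebra of sequences of functions on the disk, where points are glued by decree, and Section~\ref{sec:lift} proves the criterion that rules out paths both there and in $\mathcal M_\Omega$. Sections~\ref{sec:leaves}--\ref{sec:T} build inside $H^\infty(\Omega)$ an asymptotic copy of the model, in which the gluing is forced by the maximum principle.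

\section{Background and notation}\label{sec:back}

\emph{Characters.} For a commutative Banach algebra $\mathcal A$ with unit, $\mathcal M(\mathcal A)$ is its space of characters with the weak-$*$ topology, and the distance $d$ is defined as in \eqref{eq:dist}. A character $\chi$ is continuous of norm $1$, $\chi(1)=1$, and $\chi(f^{-1})=1/\chi(f)$ for invertible $f$.

\emph{Ultrafilters.} An ultrafilter $\mathcal U$ on a set $\mathcal P$ is a family of nonempty subsets, closed under finite intersections and supersets, that contains $E$ or $\mathcal P\setminus E$ for every $E\subset\mathcal P$. A family of sets whose finite intersections are nonempty is contained in an ultrafilter. Every family $(y_\nu)_{\nu\in\mathcal P}$ in a compact metric space has a unique limit $\lim_{\mathcal U}y_\nu$, the point $y$ such that $\{\nu:y_\nu\in V\}\in\mathcal U$ for each neighborhood $V$ of $y$. The limit depends only on the $y_\nu$ with $\nu$ in a member of $\mathcal U$, and it commutes with continuous maps, in particular with sums and products.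

\emph{Boundary values.} Let $\mathbb T=\partial\mathbb D$, and let $|E|$ be the normalized arc length of $E\subset\mathbb T$, so $|\mathbb T|=1$; integrals over $\mathbb T$ are taken for this measure. The Poisson kernel is $P_z(e)=(1-|z|^2)/|e-z|^2$; it has integral $1$ and lies between $\frac{1-|z|}{1+|z|}$ and $\frac{1+|z|}{1-|z|}$. By Fatou's theorem every $h\in H^\infty(\mathbb D)$ has a nontangential limit $h^*(e)$ at almost every $e\in\mathbb T$, and $h(z)=\int h^*P_z$. Nontangential includes: along every sequence $z_k\to e$ with $|e-z_k|\le2(1-|z_k|)$. The \emph{harmonic measure} of $E\subset\mathbb T$ from $z$ is $\int_EP_z$. If $\psi$ is an automorphism of $\mathbb D$, then $(h\circ\psi)^*=h^*\circ\psi$ almost everywhere, and $|\psi^{-1}(E)|$ is the harmonic measure of $E$ from $\psi(0)$.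

\emph{The domains.} Until Section~\ref{sec:proofs}, $\Omega$ is the ball $\mathbb B$ or the bidisk $\mathbb D^2$ of $\mathbb C^2$; in Sections~\ref{sec:model} and \ref{sec:lift} we also allow $\Omega=\mathbb D$. The norm with unit ball $\Omega$ is $\|\cdot\|$, and $|\cdot|$ is the Euclidean norm. Put $\Gamma=\partial\mathbb B$ for the ball and $\Gamma=\mathbb T^2$ for the bidisk. The algebra $A(\Omega)$ consists of the functions continuous on $\overline\Omega$ and holomorphic on $\Omega$. Polynomials are dense in it, because $f(r\,\cdot)\to f$ uniformly as $r\uparrow1$ and the homogeneous expansion of $f(r\,\cdot)$ converges uniformly on $\overline\Omega$.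

For $-1<r<1$ let
\[
S_r(y)=\Big(\frac{y_1+r}{1+ry_1},\frac{\sqrt{1-r^2}\,y_2}{1+ry_1}\Big)\ \ (\text{ball}),\qquad
S_r(y)=\Big(\frac{y_1+r}{1+ry_1},\frac{y_2+r}{1+ry_2}\Big)\ \ (\text{bidisk}).
\]
In both cases $S_{-r}=S_r^{-1}$, and in the ball $1-|S_r(y)|^2=(1-r^2)(1-|y|^2)/|1+ry_1|^2$, so $S_r$ is an automorphism. Let $\mathcal G$ be the group generated by the unitary maps and the $S_r$ for the ball, the group of products $\psi_1\times\psi_2$ of automorphisms of $\mathbb D$ for the bidisk, and the group of all automorphisms for the disk. Each element of $\mathcal G$ is holomorphic near $\overline\Omega$, is a homeomorphism of $\overline\Omega$ and preserves $\Gamma$. The group $\mathcal G$ is transitive on $\Omega$; in the ball, $p=US_{|p|}(0)$ for a suitable unitary $U$.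

\section{A model: gluing points in a sequence of disks}\label{sec:model}

Fix $0<a<1$. For $n\ge1$ let $r_n=a^{1/n}$ and $\omega=e^{2\pi i/n}$. Each of the $n$ points $r_n\omega^j$ is at pseudohyperbolic distance $r_n$ from $0$, and $r_n\to1$. Together, however, they stay at distance $a$: for $n=2$, a function of norm at most one that vanishes at both points $\pm\sqrt a$ has an even part $\tilde h(\zeta^2)$ with $\tilde h(a)=0$, so its value at $0$ has modulus at most $a$. The general case is the same.

\begin{lemma}\label{lem:avg}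
If $h\in H^\infty(\mathbb D)$, $\|h\|_\infty\le1$ and $|h(r_n\omega^j)|\le\delta$ for $0\le j<n$, then $|h(0)|\le a+2\delta$.
\end{lemma}

\begin{proof}
In the Taylor series of $\frac1n\sum_jh(\omega^j\zeta)$ only the powers divisible by $n$ survive, so this average equals $\tilde h(\zeta^n)$ with $\tilde h$ holomorphic on $\mathbb D$, $|\tilde h|\le1$, $\tilde h(0)=h(0)$ and $|\tilde h(a)|\le\delta$. The Schwarz--Pick lemma gives $|\tilde h(0)-\tilde h(a)|\le a\,|1-\overline{\tilde h(a)}\tilde h(0)|\le a(1+\delta)$.
\end{proof}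

So if the $n$ points are glued to one point, that point is within distance $a$ of $0$, although every curve in $\mathbb D$ from $0$ to it must leave the disk of radius $r_n$ or end on its boundary. In the limit $n\to\infty$ the distance survives and the curves do not.

\begin{example}\label{ex:model}
Let $\mathcal B$ be the algebra of norm bounded sequences $b=(b_n)_{n\ge1}$ in $H^\infty(\mathbb D)$, with the supremum norm and termwise operations. Let $\mathcal A\subset\mathcal B$ be the closed subalgebra of those $f$ for which $f_n$ is constant on $\{r_n\omega^j:0\le j<n\}$ for each $n$. Let $\mathcal U$ be an ultrafilter on $\mathbb N$ that contains all cofinite sets, and define characters of $\mathcal A$ by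
\[
\varphi(f)=\lim_{\mathcal U}f_n(r_n),\qquad\tau_x(f)=\lim_{\mathcal U}f_n(x)\quad(x\in\mathbb D).
\]
If $\|f\|\le1$ and $\varphi(f)=0$, Lemma~\ref{lem:avg} gives $|f_n(0)|\le a+2|f_n(r_n)|$, hence $|\tau_0(f)|\le a$. So $d(\varphi,\tau_0)\le a$.

Now let $B_n(\zeta)=(a-\zeta^n)/(1-a\zeta^n)$. It has norm $1$, vanishes at the points $r_n\omega^j$, and $B_n(x)\to a$ for each $x\in\mathbb D$. The linear map $\mathcal Tb=(B_nb_n)_n$ sends $\mathcal B$ into $\mathcal A$, and for $f\in\mathcal A$, $b,b'\in\mathcal B$,
\[
\mathcal Tf=f\cdot\mathcal T1,\qquad\tau_x(\mathcal Tb)=a\lim_{\mathcal U}b_n(x),\qquad\mathcal Tb\cdot\mathcal Tb'=\mathcal T(bb')\cdot\mathcal T1,\qquad\varphi(\mathcal T1)=0 .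
\]
By the first three identities and Proposition~\ref{prop:lift} below (with $\mathcal R$ the inclusion), $\gamma_t(\mathcal T1)=a$ along every path in $\mathcal M(\mathcal A)$ that starts at $\tau_0$. By the fourth, no path joins $\tau_0$ to $\varphi$.
\end{example}

It is essential that $n\to\infty$ along $\mathcal U$. If $\{n\}\in\mathcal U$ for one $n$, then $\varphi=\tau_{r_n}$ and $t\mapsto\tau_{tr_n}$ is a path from $\tau_0$ to $\varphi$; what fails is the second identity, since $B_n$ is not constant.

\section{Lifting paths}\label{sec:lift}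

In this section $\Omega$ is $\mathbb D$, $\mathbb B$ or $\mathbb D^2$, $\mathcal P$ is a set with an ultrafilter $\mathcal U$, and $\mathcal B=\ell^\infty(\mathcal P;H^\infty(\Omega))$ is the Banach algebra of norm bounded families $b=(b_\nu)_{\nu\in\mathcal P}$ in $H^\infty(\Omega)$. A bounded family of scalars is viewed as a family of constant functions, and $\mathbf z_j\in\mathcal B$ is the constant family of the $j$th coordinate function. The idea is to lift a path from an algebra $\mathcal A$ to the larger algebra $\mathcal B$, where nothing is glued and characters near $b\mapsto\lim_{\mathcal U}b_\nu(0)$ can be identified. The identification rests on division with uniform bounds.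

\begin{lemma}\label{lem:div}
Every $f\in H^\infty(\Omega)$ can be written $f-f(0)=\sum_jz_jq_j$ with $q_j\in H^\infty(\Omega)$ and $\|q_j\|_\infty\le4\|f\|_\infty$.
\end{lemma}

\begin{proof}
Let $\|f\|_\infty\le1$. In the disk, $q_1=(f-f(0))/z$ is bounded by $2$ by the Schwarz lemma. In the bidisk take
\[
q_1=\frac{f(z_1,z_2)-f(0,z_2)}{z_1},\qquad q_2=\frac{f(0,z_2)-f(0,0)}{z_2};
\]
they are holomorphic, as the power series of $f$ shows, and bounded by $2$ by the Schwarz lemma in one variable. In the ball take $q_j(x)=\int_0^1(\partial_jf)(tx)\,dt$. For a vector $v$ we have $\sum_jv_jq_j(x)=\int_0^1(\partial_vf)(tx)\,dt$, where $\partial_v=\sum_jv_j\partial_j$, and for $v=x$ this is $f(x)-f(0)$. Let $x\ne0$. For $v=x/|x|$ the sum is $(f(x)-f(0))/|x|$, of modulus at most $2$ by the Schwarz lemma on the disk through $0$ and $x$. For a unit vector $v\perp x$, Cauchy's estimate on the disk $\{tx+\zeta v:|\zeta|^2<1-t^2|x|^2\}\subset\mathbb B$ bounds the sum by $\int_0^1(1-t^2)^{-1/2}dt=\pi/2$. Each standard basis vector is a combination of $x/|x|$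 and $v$ with coefficients of modulus at most $1$, so $|q_j(x)|\le2+\pi/2<4$.
\end{proof}

\begin{lemma}\label{lem:eval}
Let $\hat\chi$ be a character of $\mathcal B$ with $\hat\chi((c_\nu)_\nu)=\lim_{\mathcal U}c_\nu$ for all bounded families of scalars, and suppose that the point $p=(\hat\chi(\mathbf z_j))_j$ lies in $\Omega$. Then $\hat\chi(b)=\lim_{\mathcal U}b_\nu(p)$ for all $b\in\mathcal B$.
\end{lemma}

\begin{proof}
On the constant family of a polynomial $q$ the character takes the value $q(p)$; by continuity and density the same holds for $q\in A(\Omega)$. Choose $\theta\in\mathcal G$ with $\theta(p)=0$; then $\hat\chi$ vanishes on the constant families $\theta_j$. Lemma~\ref{lem:div} applied to $b_\nu\circ\theta^{-1}$ gives $b_\nu-b_\nu(p)=\sum_j\theta_j\cdot(q_{\nu j}\circ\theta)$ with $\|q_{\nu j}\|_\infty\le4\|b\|$. Because the bound is uniform in $\nu$, the families $(q_{\nu j}\circ\theta)_\nu$ belong to $\mathcal B$. Hence $\hat\chi(b)=\hat\chi((b_\nu(p))_\nu)=\lim_{\mathcal U}b_\nu(p)$.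
\end{proof}

\begin{proposition}\label{prop:lift}
Let $\mathcal A$ be a commutative Banach algebra with unit, let $\mathcal R:\mathcal A\to\mathcal B$ be a unital homomorphism, and put $\tau_x(f)=\lim_{\mathcal U}(\mathcal Rf)_\nu(x)$ for $x\in\Omega$. Let $\mathcal T:\mathcal B\to\mathcal A$ be linear and $c\ne0$, and suppose that
\begin{itemize}
\item[(T1)] $\mathcal T(\mathcal Rf)=f\cdot\mathcal T1$ for all $f\in\mathcal A$;
\item[(T2)] $\tau_x(\mathcal Tb)=c\lim_{\mathcal U}b_\nu(x)$ for all $b\in\mathcal B$ and $x\in\Omega$.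
\end{itemize}
Let $t\mapsto\gamma_t$, $0\le t\le1$, be a path in $\mathcal M(\mathcal A)$ with $\gamma_0=\tau_0$ such that
\begin{itemize}
\item[(T3)] $\gamma_t(\mathcal Tb)\,\gamma_t(\mathcal Tb')=\gamma_t(\mathcal T(bb'))\,\gamma_t(\mathcal T1)$ for all $b,b'\in\mathcal B$ and all $t$.
\end{itemize}
Then $\gamma_t\in\{\tau_x:x\in\Omega\}$ and $\gamma_t(\mathcal T1)=c$ for all $t$.
\end{proposition}

\begin{proof}
\emph{The lift.} By (T2), $\gamma_0(\mathcal T1)=c\ne0$. Let $I=[0,1]$ if $t\mapsto\gamma_t(\mathcal T1)$ has no zero, and $I=[0,t_1)$ if $t_1$ is its smallest zero. For $t\in I$ put $\hat\gamma_t(b)=\gamma_t(\mathcal Tb)/\gamma_t(\mathcal T1)$. This is linear and sends $1$ to $1$, and dividing (T3) by $\gamma_t(\mathcal T1)^2$ shows that it is multiplicative. So $\hat\gamma_t$ is a character of $\mathcal B$, the function $t\mapsto\hat\gamma_t(b)$ is continuous on $I$, (T2) gives $\hat\gamma_0(b)=\lim_{\mathcal U}b_\nu(0)$, and (T1) gives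
\begin{equation}\label{eq:down}
\gamma_t(f)=\hat\gamma_t(\mathcal Rf),\qquad f\in\mathcal A.
\end{equation}

\emph{The ultrafilter does not move.} For $E\subset\mathcal P$ the indicator $1_E\in\mathcal B$ is idempotent, so $\hat\gamma_t(1_E)\in\{0,1\}$. Being continuous in $t$, it is constant, equal to $\hat\gamma_0(1_E)=\lim_{\mathcal U}1_E(\nu)$. Finite combinations of indicators are dense in $\ell^\infty(\mathcal P)$, so $\hat\gamma_t((c_\nu)_\nu)=\lim_{\mathcal U}c_\nu$ for all bounded scalar families.

\emph{The point stays inside.} Let $x(t)=(\hat\gamma_t(\mathbf z_j))_j$. It is continuous on $I$ and $x(0)=0$. For each linear functional $L$ with $|L|\le1$ on $\Omega$, the number $L(x(t))$ is the value of $\hat\gamma_t$ on the constant family $L$, so $|L(x(t))|\le1$; hence $x(t)\in\overline\Omega$. Suppose that $x(t)\in\partial\Omega$ for some $t\in I$, let $t_2>0$ be the smallest such $t$, and let $p=x(t_2)$. There is a linear functional $L$ with $L(\Omega)\subset\mathbb D$ and $L(p)=1$: take $L=\langle\cdot,p\rangle$ in the ball, and $L(x)=\bar p_jx_j$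 with $|p_j|=1$ in the disk and the bidisk. With the principal branch of the logarithm let
\[
h(\zeta)=(1-\zeta)^i=e^{-\arg(1-\zeta)}\,e^{i\log|1-\zeta|},\qquad\zeta\in\mathbb D .
\]
Then $e^{-\pi/2}\le|h|\le e^{\pi/2}$, so the constant family $b$ of $h\circ L$ is in $\mathcal B$. For $t<t_2$ Lemma~\ref{lem:eval} gives $\hat\gamma_t(b)=h(L(x(t)))$. The function $\log|1-L(x(t))|$ is continuous on $[0,t_2)$ and tends to $-\infty$ as $t\uparrow t_2$, so on every interval $[t',t_2)$ it takes the value $-k\pi$ for all large integers $k$. Thus arbitrarily close to $t_2$ there are $t$ with $\hat\gamma_t(b)\ge e^{-\pi/2}$ and $t$ with $\hat\gamma_t(b)\le-e^{-\pi/2}$. This contradicts continuity at $t_2\in I$. So $x(t)\in\Omega$ on $I$.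

\emph{Conclusion.} For $t\in I$, \eqref{eq:down} and Lemma~\ref{lem:eval} give $\gamma_t=\tau_{x(t)}$, and (T2) gives $\gamma_t(\mathcal T1)=c$. If $I=[0,t_1)$, continuity would give $\gamma_{t_1}(\mathcal T1)=c\ne0$, which is false. Hence $I=[0,1]$.
\end{proof}

The third step needs bounded functions without boundary limits. For $A(\Omega)$ in place of $H^\infty(\Omega)$ it fails: the evaluations at $tp$, $0\le t\le1$, form a path of characters of $A(\Omega)$ from $0$ to a boundary point $p$.

\section{Leaves and forced gluing}\label{sec:leaves}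

From now on $\Omega$ is $\mathbb B$ or $\mathbb D^2$. We want to apply Proposition~\ref{prop:lift} with $\mathcal A=H^\infty(\Omega)$ and $\mathcal Rf=(f\circ\Phi_\nu)_\nu$ for automorphisms $\Phi_\nu$ that push $0$ to the boundary. Two things that were free in Example~\ref{ex:model} must now be earned. First, every $f\in H^\infty(\Omega)$ must be asymptotically constant on the images of finite sets $K_n$ as in Lemma~\ref{lem:avg}. Second, $\mathcal T$ must assemble one bounded function on $\Omega$ from the pieces $b_\nu\circ\Phi_\nu^{-1}$. The two demands pull against each other: the second asks the pieces to be independent, the first asks that certain values cannot be prescribed independently.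

The tool for the first demand is a quantitative maximum principle: a bounded holomorphic map on the disk whose size at one interior point nearly reaches a bound valid on most of the boundary is nearly constant.

\begin{lemma}\label{lem:const}
Let $\mathbf h=(h_1,\dots,h_m)$ with $h_k\in H^\infty(\mathbb D)$, $\|h_k\|_\infty\le1$. Let $\Theta,\epsilon,\eta\ge0$, $0<q<1$, $C=\frac{1+q}{1-q}$. Suppose $|\mathbf h^*|^2\le\Theta$ almost everywhere outside a set of measure at most $\eta$, and $|\mathbf h(\zeta_0)|^2\ge\Theta-\epsilon$ for some $|\zeta_0|\le q$. Then $|\mathbf h(\zeta)-\mathbf h(\zeta_0)|^2\le C^2(\epsilon+mC\eta)$ for $|\zeta|\le q$.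
\end{lemma}

\begin{proof}
Both $P_{\zeta_0}$ and $P_\zeta$ lie between $C^{-1}$ and $C$. Since $\int\mathbf h^*P_{\zeta_0}=\mathbf h(\zeta_0)$ and $|\mathbf h^*|^2\le m$,
\[
\int|\mathbf h^*-\mathbf h(\zeta_0)|^2P_{\zeta_0}=\int|\mathbf h^*|^2P_{\zeta_0}-|\mathbf h(\zeta_0)|^2\le(\Theta+mC\eta)-(\Theta-\epsilon).
\]
By the Cauchy--Schwarz inequality and $P_\zeta\le C^2P_{\zeta_0}$, we have $|\mathbf h(\zeta)-\mathbf h(\zeta_0)|^2\le\int|\mathbf h^*-\mathbf h(\zeta_0)|^2P_\zeta\le C^2(\epsilon+mC\eta)$.
\end{proof}

The conclusion propagates: if two analytic disks in $\Omega$ meet, near maximality passes from the first to the second through the common point. The disks we use are the following. Put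
\[
\iota(\zeta)=(\zeta,0),\quad\mathcal I=\{1\}\quad(\text{ball});\qquad\iota(\zeta)=(\zeta,\zeta),\quad\mathcal I=\{1,2\}\quad(\text{bidisk}),
\]
and let $\ell(y)$ be the average of the coordinates $y_k$, $k\in\mathcal I$. Then $\ell\circ\iota=\mathrm{id}$, $\ell(\overline\Omega)\subset\overline{\mathbb D}$, and
\begin{equation}\label{eq:rigid}
y\in\overline\Omega,\ \ e\in\mathbb T,\ \ \ell(y)=e\quad\Longrightarrow\quad y=\iota(e).
\end{equation}
Let $\Delta=\iota(\mathbb D)$. A \emph{leaf} is a set $\lambda=\Psi(\Delta)$ with $\Psi\in\mathcal G$. Its boundary circle $\partial\lambda=\Psi(\iota(\mathbb T))=\overline\lambda\setminus\lambda$ lies in $\Gamma$ and depends only on the set $\lambda$.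

In the bidisk the leaves are the graphs $\{w=\sigma(z)\}$ of automorphisms $\sigma$ of $\mathbb D$. In the ball they are the nonempty sections of $\mathbb B$ by complex affine lines; see \cite[\S2.4]{rudin}. Indeed, an affine equation for $S_r(y)$ becomes an affine equation for $y$ after multiplication by $1+ry_1$, so $\mathcal G$ preserves the class of sections, and any section is carried to $\Delta$ by moving one of its points to $0$ and rotating. Two distinct lines share at most one point and two distinct M\"obius maps agree in at most two points. Hence $\partial\lambda\cap\partial\lambda'$ has at most two points when $\lambda\ne\lambda'$. For $0<r<1$ and $e\in\mathbb T$ we have $eS_r\iota(\zeta)=\iota\big(e\frac{\zeta+r}{1+r\zeta}\big)$, so $eS_r$ preserves $\Delta$ and sends $0$ to $\iota(re)$, and on $\overline\Omega$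
\begin{equation}\label{eq:S}
1-\ell(S_r(y))=\frac{1-r}{\#\mathcal I}\sum_{k\in\mathcal I}\frac{1-y_k}{1+ry_k}.
\end{equation}

The plan is now as follows. We link the points of $K_n$ by a chain of leaves and find a function $F_n$, the substitute for $B_n$, that vanishes on the whole chain and is nearly a nonzero constant on compact sets (Section~\ref{sec:chain}). This is where two variables are needed: in the disk the only leaf is the disk itself, and $F_n$ would be $0$. To apply Lemma~\ref{lem:const} along the transplanted chains, we need a bound $\Theta$ for the boundary values of $f$ on each leaf in terms of the values of $f$ at the places where chains are planted. So we plant later chains along the boundary of every leaf, densely enough to see almost all nontangential limits (Sections~\ref{sec:nodes} and \ref{sec:close}). The later pieces then sit on top of the earlier ones, and the sum defining $\mathcal T$ converges only because the earlier $F_n$ vanishes on the leaves that carry the later pieces (Section~\ref{sec:T}). Thus $F_n$ has two roles: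 it separates $\varphi$ from $\tau$, and it decouples the generations.

\section{Chains of leaves}\label{sec:chain}

Fix $\alpha\ge8$ and put $a=e^{-\alpha}$. A \emph{type} is an even integer $n\ge8\alpha$. For a type $n$ let $\omega=e^{2\pi i/n}$, $r_n=a^{1/n}=e^{-\alpha/n}$, $k_{n,j}=\iota(r_n\omega^j)$ and $K_n=\{k_{n,j}:0\le j<n\}$.

\begin{proposition}\label{prop:chain}
For each type $n$ there are leaves $\Lambda_{n,0},\dots,\Lambda_{n,n-1}$ and $F_n\in A(\Omega)$ with $|F_n|\le1$ such that
\begin{itemize}
\item[(P1)] $k_{n,j}\in\Lambda_{n,j}$ for all $j$, and $\Lambda_{n,j}\cap\Lambda_{n,j+1}\ne\emptyset$ for $0\le j<n-1$;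
\item[(P2)] $F_n=0$ on $\bigcup_j\Lambda_{n,j}$;
\item[(P3)] $F_n(0)\ge2^{-4\alpha}$ and $|F_n(x)-F_n(0)|\le2\|x\|^{n/2}$ for $x\in\Omega$.
\end{itemize}
\end{proposition}

In the ball the shape of the chain is nearly forced. A leaf at Euclidean distance $\rho$ from $0$ is the zero set of a function of norm one with value $\rho$ at $0$, so a product of $n$ such functions has a value bounded below at $0$ only if $1-\rho=O(1/n)$. The leaves $z_1=r_n\omega^j$ satisfy this but are disjoint. Tilt them alternately by an angle $\pm\theta$. Then $\rho=r_n\cos\theta$, which allows $\theta=O(n^{-1/2})$, and consecutive lines meet at height $|z_2|\approx\pi/(n\theta)$, which lies in the ball only if $|z_2|^2\lesssim2\alpha/n$. So $\theta$ has order $n^{-1/2}$; alternation around the circle is why $n$ is even.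

\begin{proof}
Write $r=r_n$. In both cases we produce a linear isometry $R$ of $(\mathbb C^2,\|\cdot\|)$ with $R^2=\omega^2\,\mathrm{id}$, $R\Lambda_{n,j}=\Lambda_{n,j+1}$ and $F_n\circ R=F_n$. Then for (P1) it suffices that $\Lambda_{n,0}$ and $\Lambda_{n,1}$ meet. The second half of (P3) also follows: for $x\ne0$ the function $\zeta\mapsto F_n(\zeta x/\|x\|)-F_n(0)$ on $\mathbb D$ is bounded by $2$ and invariant under the primitive $(n/2)$th root of unity $\omega^2$, so it vanishes to order $n/2$ at $0$ and is bounded by $2|\zeta|^{n/2}$.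

\emph{The ball.} Let $\sin\theta=n^{-1/2}$ with $0<\theta<\pi/2$, let $\rho=r\cos\theta$, and let
\[
u_j(z)=\bar\omega^{\,j}\big(z_1\cos\theta+(-1)^jz_2\sin\theta\big),\qquad\Lambda_{n,j}=\{u_j=\rho\}\cap\mathbb B,\qquad F_n=\prod_{j=0}^{n-1}\frac{\rho-u_j}{1-\rho u_j}.
\]
The functional $u_j$ depends only on $j$ modulo $n$, as $n$ is even, and $|u_j(z)|\le|z|$. So $F_n\in A(\mathbb B)$, $|F_n|\le1$, and (P2) holds. Also $u_j(k_{n,j})=r\cos\theta=\rho$. With $R(z)=\omega(z_1,-z_2)$ we have $u_{j+1}\circ R=u_j$, which gives the properties of $R$. The equations $u_0=u_1=\rho$ read $z_1\cos\theta\pm z_2\sin\theta=\rho,\ \rho\omega$, so $z_1\cos\theta=\rho\frac{1+\omega}2$ and $z_2\sin\theta=\rho\frac{1-\omega}2$. Since $\cot^2\theta=n-1$,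
\[
|z|^2=r^2\Big(\cos^2\frac\pi n+(n-1)\sin^2\frac\pi n\Big)\le e^{-2\alpha/n}\Big(1+\frac{\pi^2}n\Big)\le e^{(\pi^2-2\alpha)/n}<1,
\]
because $2\alpha>\pi^2$. Finally $F_n(0)=\rho^n=a(1-1/n)^{n/2}\ge a/2\ge2^{-4\alpha}$.

\emph{The bidisk: the leaves.} Let $\phi_k(z)=\frac{z-k}{1-\bar kz}$, $k_j=r\omega^j$, $\epsilon_j=(-1)^ji$, and
\[
\Lambda_{n,j}=\{(z,w)\in\mathbb D^2:\phi_{k_j}(w)=\epsilon_j\phi_{k_j}(z)\}.
\]
This is the graph of the hyperbolic rotation $\sigma_j$ about $k_j$ through a right angle, so it is a leaf through $(k_j,k_j)$. Let $R(z,w)=\omega(w,z)$; then $R^2=\omega^2\,\mathrm{id}$ and $R^n=\mathrm{id}$. Since $\phi_{\omega k}(\omega z)=\omega\phi_k(z)$ and $\epsilon_j^{-1}=\epsilon_{j+1}$, we get $R\Lambda_{n,j}=\Lambda_{n,j+1}$, indices modulo $n$.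

\emph{The bidisk: intersection.} We have
\[
|\phi_{k_0}(k_1)|^2=\frac{4r^2\sin^2(\pi/n)}{(1-r^2)^2+4r^2\sin^2(\pi/n)}<\frac12,
\]
because $\frac{1-r^2}r=2\sinh\frac\alpha n\ge\frac{2\alpha}n>2\sin\frac\pi n$. Choose $p\in(0,1)$ with $\frac{2p}{1+p^2}=|\phi_{k_0}(k_1)|$ and an automorphism $\psi$ of $\mathbb D$ with $\psi(k_0)=-p$, $\psi(k_1)=p$; it exists because both pairs have the same pseudohyperbolic distance. From $\frac{2p}{1+p^2}<\frac1{\sqrt2}$ we get $p<\sqrt2-1$, that is, $\frac p{1-p^2}<\frac12$. So there is $y\in(0,1)$ with $\frac y{1+y^2}=\frac p{1-p^2}$. Put $z'=-iy$, $w'=iy$ and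
\[
Q=(p-iy)(1+ipy)=p(1+y^2)-iy(1-p^2).
\]
By the choice of $y$, $\arg Q=-\pi/4$. Therefore
\[
\frac{\phi_{-p}(w')}{\phi_{-p}(z')}=\frac{(p+iy)(1-ipy)}{(p-iy)(1+ipy)}=\frac{\bar Q}Q=i,\qquad\frac{\phi_p(w')}{\phi_p(z')}=\frac Q{\bar Q}=-i .
\]
The automorphism $\phi_{\psi(k)}\circ\psi$ vanishes at $k$, so it is a unimodular multiple of $\phi_k$. Hence $(\psi^{-1}z',\psi^{-1}w')\in\Lambda_{n,0}\cap\Lambda_{n,1}$.

\emph{The bidisk: the function.} We have $\sigma_0(0)=\phi_{-r}(-ir)=\frac{r(1-i)}{1-ir^2}$, so $1-|\sigma_0(0)|^2=\frac{(1-r^2)^2}{1+r^4}$. Choose $\rho\in(0,1)$ with $\frac{2\rho}{1+\rho^2}=|\sigma_0(0)|$ and an automorphism $\psi'$ of $\mathbb D$ with $\psi'(0)=-\rho$, $\psi'(\sigma_0(0))=\rho$. Let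
\[
f_0(z,w)=\tfrac12\big(\psi'(\sigma_0(z))-\psi'(w)\big),\qquad F_n=\prod_{j=0}^{n-1}f_0\circ R^{-j}.
\]
Then $f_0\in A(\mathbb D^2)$, $|f_0|\le1$, $f_0=0$ on $\Lambda_{n,0}$ and $f_0(0)=\rho$. So $|F_n|\le1$, (P2) holds, $F_n\circ R=F_n$ because $R^n=\mathrm{id}$, and $F_n(0)=\rho^n$. From $\big(\frac{1-\rho^2}{1+\rho^2}\big)^2=1-|\sigma_0(0)|^2\le(1-r^2)^2$ we get $1-\rho^2\le2(1-r^2)\le4\alpha/n\le\frac12$; here $n\ge8\alpha$ is used. The convex function $4^{-t}$ equals $1-t$ at $t=0$ and $t=\frac12$, so $1-t\ge4^{-t}$ on $[0,\frac12]$, and $\rho^n\ge(1-4\alpha/n)^{n/2}\ge4^{-2\alpha}=2^{-4\alpha}$.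
\end{proof}

Fix $A_{n,j}\in\mathcal G$ with $A_{n,j}(\Delta)=\Lambda_{n,j}$; in the bidisk take $A_{n,j}(z,w)=(z,\sigma_j(w))$. Two quantities record how the configuration of type $n$ looks from its zeroth leaf. Let
\[
Q_n=\{x:\|x\|\le1-\tfrac1n\}\cup K_n,\qquad\kappa_n=1-\max_{x\in Q_n}\|A_{n,0}^{-1}x\|>0 .
\]
For $1\le j<n$ and $e\in\mathbb T$ let $y^{n,j}(e)=A_{n,0}^{-1}A_{n,j}\iota(e)\in\Gamma$, and let $\eta_n(\delta)$ be the maximum over $1\le j<n$ of
\[
\big|\{e\in\mathbb T:|1+y^{n,j}_k(e)|\le\delta\ \text{ for some }k\in\mathcal I\}\big| .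
\]
Then $\eta_n(\delta)\to0$ as $\delta\to0$. Indeed these sets decrease to the set where $y^{n,j}_k(e)=-1$ for some $k\in\mathcal I$, and for each $k$ this happens for at most one $e$: in the ball $y_1=-1$ forces $y=(-1,0)$ and $y^{n,j}$ is injective; in the bidisk $y^{n,j}(e)=(e,\sigma_0^{-1}\sigma_j(e))$.

\section{The system of nodes and leaves}\label{sec:nodes}

We construct, in stages $g=1,2,\dots$, a finite and possibly empty set of \emph{nodes of generation $g$} and finitely many new leaves. A node $\nu$ carries an automorphism $\Phi_\nu$, which plants a configuration of type $n_\nu$ near the boundary of an existing leaf; a relatively open set $O_\nu\subset\overline\Omega$, its territory; and a cutoff function $\beta_\nu$ concentrated in $O_\nu$. Every leaf $\lambda$ of the system carries a parametrization $\Psi_\lambda\in\mathcal G$ with $\lambda=\Psi_\lambda(\Delta)$, an \emph{owner} (a node, or none), and an open set $J(\lambda)\subset\mathbb T$ along which later nodes may be planted. Leaves are numbered in order of creation. Leaves with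 different numbers may coincide as sets; when we compare leaves as sets we say so. Leaf number $1$ is $\Delta$, with $\Psi=\mathrm{id}$, no owner and $J=\mathbb T$. A leaf \emph{exists} at stage $g$ if it is leaf number $1$ or was created at a stage before $g$. Put $s_g=g^{-1/4}$.

\subsection*{Schedule}
Every leaf must be visited by every type infinitely often. Fix a bijection $q\mapsto(k(q),n(q))$ from $\mathbb N$ onto the pairs (positive integer, type), and write $g=2^{q-1}(2v-1)$. Stage $g$ is \emph{active} if leaf number $k(q)$ exists and $s_g\le\kappa_{n(q)}/(2n(q))$. In that case this leaf is the \emph{host} $\lambda_g$, $n(q)$ is the type of the stage, and we call $g$ an active stage of the pair $(\lambda_g,n(q))$. At other stages nothing is done. For each leaf $\lambda$ of the system and each type $n$, all large $g$ in the corresponding progression are active, and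
\begin{equation}\label{eq:div}
\sum s_g^3=\infty\quad\text{over the active stages of }(\lambda,n),
\end{equation}
since the terms are $(2^{q-1}(2v-1))^{-3/4}$.

\subsection*{An active stage}
Let $g$ be active, of type $n$. Put $\Psi_g=\Psi_{\lambda_g}$, $J_g=J(\lambda_g)$, and $\zeta_g=\ell\circ\Psi_g^{-1}:\overline\Omega\to\overline{\mathbb D}$, which extends the parameter of the host to all of $\overline\Omega$. Let $X_g\subset\mathbb T$ be the finite set of $e$ such that $\Psi_g\iota(e)\in\partial\lambda$ for some existing leaf $\lambda$ different from $\lambda_g$ as a set. Choose a finite union of closed arcs $J_g'\subset J_g\setminus X_g$ with $|J_g\setminus J_g'|\le2^{-g}$. For an integer $M=M_g\ge2$, chosen below, let $e_l=e^{2\pi il/M}$ ($0\le l<M$) and $t_g=s_g^3/M$. The nodes of generation $g$ are the pairs $\nu=(g,l)$ with $e_l\in J_g'$; we write $g_\nu=g$, $n_\nu=n$, and put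
\[
\Phi_\nu=\Psi_g\circ(e_lS_{1-t_g})\circ A_{n,0}^{-1},\qquad z_\nu=\Phi_\nu(A_{n,0}(0))=\Psi_g\iota\big((1-t_g)e_l\big),
\]
\[
O_\nu=\{y\in\overline\Omega:M|1-\bar e_l\zeta_g(y)|<s_g\},\qquad\beta_\nu=\Big[\frac{s_g^2}{s_g^2+M(1-\bar e_l\zeta_g)}\Big]^{12},\qquad\tilde F_\nu=F_n\circ\Phi_\nu^{-1}.
\]
Since $\operatorname{Re}(1-\bar e_l\zeta_g)\ge0$, we have $\beta_\nu\in A(\Omega)$ and $|\beta_\nu|\le1$. Let $O^g$ be the union of the $O_\nu$ of generation $g$, and $\mathcal L_\nu=\{\Phi_\nu(\Lambda_{n,j}):0\le j<n\}$. The function $\tilde F_\nu$ vanishes on the closures of the members of $\mathcal L_\nu$. The factor $A_{n,0}^{-1}$ makes $\Phi_\nu(\Lambda_{n,0})=\lambda_g$ as sets, so the new chain starts on the host, at the \emph{center} $z_\nu$. For $1\le j<n$ we create a new leaf with $\Psi=\Phi_\nu A_{n,j}$, owner $\nu$, and $J=\{e\in\mathbb T:\Psi\iota(e)\in O_\nu\}$. Thus descendants of $\nu$ will be planted only inside the territory of $\nu$.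

In the coordinate $M(1-\bar e_l\zeta_g)$ there are four scales: the configuration has size about $s_g^3$, the cutoff decays at scale $s_g^2$, the territory has radius $s_g$, and the other nodes are at distance of order $1$ or more. The scales must tend to $0$ to make the cutoffs summable, while \eqref{eq:div} is needed to see almost every boundary point; the exponent $12$ reconciles the two, because $s_g^{12}=g^{-3}$ has summable tails. The inequality $\sin x\ge2x/\pi$ on $[0,\pi/2]$ gives
\begin{equation}\label{eq:roots}
|e_l-e_{l'}|\ge4j/M\quad\text{if $l,l'$ have cyclic distance $j$.}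
\end{equation}
As $|\zeta_g-e_l|<1/M$ on $O_{(g,l)}$, territories of the same generation are disjoint.

Let $Y_g$ be the union of the arcs $\{e\in\mathbb T:|e-e_l|<t_g\}$ over the nodes $(g,l)$. We choose $M_g$ so large that the following hold for all nodes $\nu=(g,l)$ of generation $g$ and all nodes $\mu$ of earlier generations.
\begin{itemize}
\item[(C1)] $O_\nu\subset O_o$ if $\lambda_g$ has owner $o$.
\item[(C2)] $\overline{O_\nu}\cap\partial\lambda=\emptyset$ for each existing leaf $\lambda$ different from $\lambda_g$ as a set.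
\item[(C3)] $\operatorname{diam}O_\nu\le1/g$, and $O^g$ is disjoint from $\{\|y\|\le1-1/g\}$ and from $\Phi_\mu(Q_{n_\mu})$.
\item[(C4)] If $\lambda_g\in\mathcal L_\mu$ as a set, then $|\tilde F_\mu|\le g_\mu^{-3}$ on $O^g$.
\item[(C5)] If $\overline{O_\mu}\cap\partial\lambda_g=\emptyset$, then $O_\mu\cap O^g=\emptyset$.
\item[(C6)] The harmonic measure of $\mathbb T\setminus J_g$ from $(1-t_g)e_l$ is at most $1/g$.
\item[(C7)] For $0\le G<g$ let $E'$ be $J_g'$ minus the union of the $Y_h$ over the active stages $h$ of the same pair with $G<h<g$. Then $|Y_g\cap E'|\ge\frac{s_g^3}{2\pi}|E'|$.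
\end{itemize}

\emph{Such an $M_g$ exists.} The compact set $Z=\Psi_g\iota(J_g')\subset\partial\lambda_g$ does not depend on $M$. Given $\epsilon>0$, for large $M$ the conditions $y\in\overline\Omega$, $e\in\mathbb T$, $|\zeta_g(y)-e|\le1/M$ imply $|y-\Psi_g\iota(e)|<\epsilon$. Otherwise compactness gives $y$ and $e$ with $\zeta_g(y)=e$ and $|y-\Psi_g\iota(e)|\ge\epsilon$, contrary to \eqref{eq:rigid}. So each $\overline{O_\nu}$ lies in the $\epsilon$-ball about a point of $Z$. Now $Z\subset O_o$ because $J_g'\subset J_g$, and $O_o$ is relatively open; this gives (C1). The set $Z$ has positive distance from the finitely many compact sets named in (C2), (C3) and (C5): from the $\partial\lambda$ because $J_g'\cap X_g=\emptyset$, from compact subsets of $\Omega$ because $Z\subset\Gamma$, and from $\overline{O_\mu}$ by the hypothesis of (C5). In (C4), $\tilde F_\mu$ is uniformly continuous on $\overline\Omega$ and vanishes on $Z$. For (C6), if $\delta>0$ is the distance from $J_g'$ to $\mathbb T\setminus J_g$, the Poisson kernel of $(1-t_g)e_l$ is at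 most $2t_g/(\delta-t_g)^2$ on $\mathbb T\setminus J_g$, and $t_g\to0$ as $M\to\infty$. For (C7), each of the finitely many sets $E'$ is independent of $M$ and is a disjoint union of finitely many arcs, say $p$ of them. An arc $I$ contains at least $M|I|-1$ of the points $e_l$, and at least $M|I|-3$ of them have both neighbors in $I$. These points lie in $J_g'$, so they are nodes. By \eqref{eq:roots} their arcs $\{|e-e_l|<t_g\}$ are disjoint and contained in $I$, and each has measure $\frac2\pi\arcsin\frac{t_g}2\ge t_g/\pi$. Hence $|Y_g\cap E'|\ge\frac{s_g^3}{\pi M}(M|E'|-3p)$, which suffices when $M|E'|\ge6p$; if $|E'|=0$ there is nothing to prove.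

This completes the construction. Let $\mathcal P$ be the set of all nodes.

\begin{lemma}\label{lem:sys}
\begin{itemize}
\item[(1)] For $y\in\overline\Omega$ and each $g$, the sum of $|\beta_\nu(y)|$ over the nodes $\nu$ of generation $g$ with $y\notin O_\nu$ is at most $2g^{-3}$.
\item[(2)] If $g_\mu<g_\nu$, then $|\tilde F_\mu|\le g_\mu^{-3}$ on $O_\mu\cap O_\nu$.
\item[(3)] If $\nu$ has type $n$, then $\Phi_\nu(Q_n)\subset O_\nu$ and $|\beta_\nu\circ\Phi_\nu-1|\le(1-\frac1n)^{-12}-1$ on $Q_n$.
\item[(4)] If the leaf $\lambda$ is owned by a node of type $n$ and generation $g$, then $|\mathbb T\setminus J(\lambda)|\le\eta_n(4s_g^2)$.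
\end{itemize}
\end{lemma}

\begin{proof}
(1) Put $\zeta=\zeta_g(y)$, $M=M_g$, and let $e_{l_0}$ be an $M$th root of unity nearest to $\zeta$. If $\operatorname{Re}w\ge0$ then $|s_g^2+w|\ge|w|$, so $|\beta_{(g,l)}(y)|\le(s_g^2/M|e_l-\zeta|)^{12}$. If $(g,l_0)$ is a node and $y\notin O_{(g,l_0)}$, its term is at most $(s_g^2/s_g)^{12}=s_g^{12}$. If $l$ has cyclic distance $j\ge1$ from $l_0$, then $|e_l-e_{l_0}|\le|e_l-\zeta|+|\zeta-e_{l_0}|\le2|e_l-\zeta|$, so $M|e_l-\zeta|\ge2j$ by \eqref{eq:roots}. There are at most two such $l$ for each $j$. The total is at most $s_g^{12}+2s_g^{24}\sum_{j\ge1}(2j)^{-12}\le2s_g^{12}=2g^{-3}$.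

(2) We use induction on $g_\nu$. Let $\lambda$ be the host at stage $g_\nu$. If $\lambda\in\mathcal L_\mu$ as a set, (C4) applies. Assume it is not; then the owner of $\lambda$ is not $\mu$. If $\lambda$ has owner $o$ with $g_o>g_\mu$, then $g_o<g_\nu$ and $O_\nu\subset O_o$ by (C1), and the induction hypothesis applies to $\mu$ and $o$. If $g_o=g_\mu$, then $O_\nu\subset O_o$ and $O_o\cap O_\mu=\emptyset$. If $g_o<g_\mu$ or $\lambda$ has no owner, then $\lambda$ existed at stage $g_\mu$, and it differs as a set from the host $\lambda_{g_\mu}$, which belongs to $\mathcal L_\mu$. By (C2) at stage $g_\mu$, $\overline{O_\mu}\cap\partial\lambda=\emptyset$, and by (C5) at stage $g_\nu$, $O_\mu\cap O_\nu=\emptyset$.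

For (3) and (4) let $\nu=(g,l)$ and $r=1-t_g$. For $y\in\overline\Omega$ we have $\zeta_g(\Phi_\nu A_{n,0}y)=e_l\,\ell(S_ry)$, so \eqref{eq:S} and $Mt_g=s_g^3$ give
\begin{equation}\label{eq:coord}
M\big|1-\bar e_l\zeta_g(\Phi_\nu A_{n,0}y)\big|\le s_g^3\max_{k\in\mathcal I}\frac2{|1+ry_k|}.
\end{equation}

(3) For $x\in Q_n$ take $y=A_{n,0}^{-1}x$. Then $|y_k|\le1-\kappa_n$, so the right side of \eqref{eq:coord} is at most $2s_g^3/\kappa_n\le s_g^2/n<s_g$, by the activity condition $s_g\le\kappa_n/2n$. Hence $\Phi_\nu x\in O_\nu$ and $\beta_\nu(\Phi_\nu x)=(1+u)^{-12}$ with $|u|\le1/n$. The Taylor coefficients of $(1-t)^{-12}$ are positive, so $|(1+u)^{-12}-1|\le(1-|u|)^{-12}-1$.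

(4) Let $\Psi_\lambda=\Phi_\nu A_{n,j}$ and $y=y^{n,j}(e)$, so $\Psi_\lambda\iota(e)=\Phi_\nu A_{n,0}y$. If $|1+ry_k|>2s_g^2$ for all $k\in\mathcal I$, the right side of \eqref{eq:coord} is less than $s_g$, and $e\in J(\lambda)$. Otherwise $|1+y_k|\le|1+ry_k|+(1-r)\le2|1+ry_k|\le4s_g^2$ for some $k\in\mathcal I$.
\end{proof}

Part (2) is the decoupling promised in Section~\ref{sec:leaves}: where an earlier cutoff $\beta_\mu$ may be large and a later node is present, $\tilde F_\mu$ is small. The next lemma says that the nodes see almost all of $J(\lambda)$.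

\begin{lemma}\label{lem:cover}
For each leaf $\lambda$ of the system and each type $n$, almost every $e\in J(\lambda)$ lies in $Y_g$ for infinitely many active stages $g$ of the pair $(\lambda,n)$. In particular, nodes of type $n$ occur in infinitely many generations.
\end{lemma}

\begin{proof}
Fix $G$. For active stages $g>G$ of the pair, let $E_g$ be $J(\lambda)$ minus the union of the $Y_h$ over the active stages $h$ of the pair with $G<h<g$. The measures $|E_g|$ decrease; suppose that the limit $\epsilon$ is positive. The set $E_g\cap J_g'$ is the set $E'$ of (C7), and $|E'|\ge\epsilon-2^{-g}\ge\epsilon/2$ for large $g$. So stage $g$ removes from $E_g$ a set of measure at least $s_g^3\epsilon/4\pi$, and by \eqref{eq:div} the total removed measure is infinite, which is absurd. Hence almost every $e\in J(\lambda)$ lies in some $Y_h$ with $h>G$; let $G$ run through $\mathbb N$. The last claim is the case of leaf number $1$, where $J=\mathbb T$.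
\end{proof}

\section{Two characters in one part}\label{sec:close}

We cannot glue at every node. For finitely many functions at a time, however, gluing occurs at the nodes where their joint size is nearly maximal.

\begin{lemma}\label{lem:glue}
Let $f_1,\dots,f_m$ lie in the closed unit ball of $H^\infty(\Omega)$, let $n$ be a type, $G\in\mathbb N$ and $\delta>0$. There is a node $\nu$ of type $n$ with $g_\nu\ge G$ and $|f_k(\Phi_\nu x)-f_k(\Phi_\nu x')|\le\delta$ for all $x,x'\in K_n$ and $1\le k\le m$.
\end{lemma}

\begin{proof}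
Let $\mathbf f=(f_1,\dots,f_m)$, so $|\mathbf f|^2\le m$. Let $\Theta=\lim_{G'\to\infty}\sup\{|\mathbf f(z_\nu)|^2:g_\nu\ge G'\}$, and let $\Theta_n\le\Theta$ be the same quantity for nodes of type $n$ only. For a leaf $\lambda$ of the system put $\mathbf f_\lambda=\mathbf f\circ\Psi_\lambda\circ\iota$.

\emph{Step 1: $|\mathbf f_\lambda^*|^2\le\Theta_n$ almost everywhere on $J(\lambda)$, for every leaf $\lambda$.} Let $e\in J(\lambda)$ be as in Lemma~\ref{lem:cover} and such that the nontangential limit $\mathbf f_\lambda^*(e)$ exists. For infinitely many $g$ there is a node $\nu=(g,l)$ of type $n$ with host $\lambda$ and $|e-e_l|<t_g$. Then $\mathbf f(z_\nu)=\mathbf f_\lambda((1-t_g)e_l)$, $t_g\to0$, and $|e-(1-t_g)e_l|<2t_g$. The approach is nontangential, so $|\mathbf f_\lambda^*(e)|^2=\lim|\mathbf f(z_\nu)|^2\le\Theta_n$.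

\emph{Step 2: $\Theta_n=\Theta$.} Let $\mu=(g,l)$ be a node of any type and $\zeta=(1-t_g)e_l$. By the Cauchy--Schwarz inequality, Step 1 for $\lambda_g$ and (C6),
\[
|\mathbf f(z_\mu)|^2=|\mathbf f_{\lambda_g}(\zeta)|^2\le\int|\mathbf f_{\lambda_g}^*|^2P_\zeta\le\Theta_n+\frac mg .
\]
Letting $g\to\infty$ gives $\Theta\le\Theta_n$. This step is what allows every type, and so $n\to\infty$ later.

\emph{Step 3: propagation along the chain.} Take a sequence of nodes $\nu$ of type $n$ with $g_\nu\to\infty$ and $|\mathbf f(z_\nu)|^2\to\Theta$, and put $\mathbf h_{\nu,j}=\mathbf f\circ\Phi_\nu\circ A_{n,j}\circ\iota$. We first show that $|\mathbf h_{\nu,j}^*|^2\le\Theta$ almost everywhere outside a set whose measure tends to $0$ along the sequence. For $j=0$ and $\nu=(g,l)$ we have $\mathbf h_{\nu,0}=\mathbf f_{\lambda_g}\circ\psi$ with $\psi(\zeta)=e_l\frac{\zeta+1-t_g}{1+(1-t_g)\zeta}$ and $\psi(0)=(1-t_g)e_l$, so the exceptional set $\psi^{-1}(\mathbb T\setminus J_g)$ has measure at most $1/g$ by (C6). For $j\ge1$ we have $\mathbf h_{\nu,j}=\mathbf f_\lambda$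 for a leaf $\lambda$ owned by $\nu$, and the exceptional set has measure at most $\eta_n(4s_{g_\nu}^2)$ by Lemma~\ref{lem:sys}(4).

Fix $x_{-1}=A_{n,0}(0)\in\Lambda_{n,0}$ and, by (P1), points $x_j\in\Lambda_{n,j}\cap\Lambda_{n,j+1}$ for $0\le j\le n-2$. The points $x_{j-1},k_{n,j},x_j$ of $\Lambda_{n,j}$ have parameters under $A_{n,j}\circ\iota$ in a disk $|\zeta|\le q<1$ that depends only on $n$. Suppose $\mathbf f(\Phi_\nu x_{j-1})-\mathbf f(z_\nu)\to0$; for $j=0$ this holds because $\Phi_\nu x_{-1}=z_\nu$. Then $|\mathbf f(\Phi_\nu x_{j-1})|^2\to\Theta$, and Lemma~\ref{lem:const} applies to $\mathbf h_{\nu,j}$ with $\epsilon,\eta\to0$. It gives $\mathbf f(\Phi_\nu x)-\mathbf f(z_\nu)\to0$ for $x=k_{n,j}$ and, if $j\le n-2$, for $x=x_j$. By induction on $j$, $\mathbf f(\Phi_\nu x)-\mathbf f(z_\nu)\to0$ for all $x\in K_n$, and any late node of the sequence has the required properties.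
\end{proof}

An ultrafilter turns this into a statement about all functions at once. For $f$ in the closed unit ball of $H^\infty(\Omega)$ and $G\in\mathbb N$ let $\mathcal S(f,G)$ be the set of nodes $\nu$ with $n_\nu\ge G$, $g_\nu\ge G$ and $|f(\Phi_\nu x)-f(\Phi_\nu x')|\le1/n_\nu$ for all $x,x'\in K_{n_\nu}$. Finitely many sets $\mathcal S(f_k,G_k)$ have a common node, by Lemma~\ref{lem:glue} with a type $n\ge\max G_k$, $G=\max G_k$ and $\delta=1/n$. Let $\mathcal U$ be an ultrafilter on $\mathcal P$ containing all $\mathcal S(f,G)$. Then $n_\nu\to\infty$ and $g_\nu\to\infty$ along $\mathcal U$. Define characters of $H^\infty(\Omega)$ by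
\begin{equation}\label{eq:chars}
\varphi(f)=\lim_{\mathcal U}f(\Phi_\nu(k_{n_\nu,0})),\qquad\tau_x(f)=\lim_{\mathcal U}f(\Phi_\nu(x))\quad(x\in\Omega),\qquad\tau=\tau_0 .
\end{equation}

\begin{lemma}\label{lem:close}
$d_\Omega(\varphi,\tau)\le a=e^{-\alpha}$.
\end{lemma}

\begin{proof}
Let $\|f\|_\infty\le1$ and $\varphi(f)=0$, so $\epsilon_\nu=|f(\Phi_\nu k_{n_\nu,0})|\to0$ along $\mathcal U$. For $\nu\in\mathcal S(f,1)$ the function $h=f\circ\Phi_\nu\circ\iota$ has modulus at most $\epsilon_\nu+1/n_\nu$ at the points $r_{n_\nu}\omega^j$. Lemma~\ref{lem:avg} gives $|f(\Phi_\nu(0))|\le a+2\epsilon_\nu+2/n_\nu$, hence $|\tau(f)|\le a$.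
\end{proof}

\section{The operator $\mathcal T$}\label{sec:T}

Let $\mathcal B=\ell^\infty(\mathcal P;H^\infty(\Omega))$, $\mathcal Rf=(f\circ\Phi_\nu)_\nu$, and $\tilde b_\nu=b_\nu\circ\Phi_\nu^{-1}$ for $b\in\mathcal B$. The natural analogue of the map in Example~\ref{ex:model} is $b\mapsto\sum_\nu\tilde F_\nu\beta_\nu\tilde b_\nu$. Lemma~\ref{lem:sys} makes the interaction of generation $g$ with later ones summable in $g$, but not zero, so (T3) cannot hold as an identity of functions. We therefore insert one more factor, which vanishes at the boundary point where the ultrafilter accumulates; then each generation separately is invisible to the characters that matter.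

By Lemma~\ref{lem:sys}(3) and (C3), $\Phi_\nu(Q_{n_\nu})\subset O_\nu$ and $\operatorname{diam}O_\nu\le1/g_\nu$, and $O_\nu$ contains the point $\Psi_g\iota(e_l)$ of $\Gamma$ if $\nu=(g,l)$. Hence $\xi=\lim_{\mathcal U}\Phi_\nu(0)$ lies in $\Gamma$, and
\begin{equation}\label{eq:xi}
\lim_{\mathcal U}\Phi_\nu(x_\nu)=\xi\qquad\text{whenever }x_\nu\in Q_{n_\nu}.
\end{equation}
Let $\Pi(z)=\frac12(1+\langle z,\xi\rangle)$ in the ball and $\Pi(z)=\frac14(1+\bar\xi_1z_1)(1+\bar\xi_2z_2)$ in the bidisk. Then $\Pi\in A(\Omega)$, $\Pi(\xi)=1$, and $|\Pi|<1$ on $\overline\Omega\setminus\{\xi\}$. Since $\operatorname{Re}(1-\Pi)>0$ there, the principal power $v_g=\big(\frac{1-\Pi}2\big)^{\delta_g}$, $\delta_g>0$, is in $A(\Omega)$, with $|v_g|\le1$ and $v_g(\xi)=0$. As $\delta_g\to0$ it tends to $1$ uniformly on compact subsets of $\Omega$. Choose $\delta_g$ with $|v_g-1|\le1/g$ on $\bigcup_{g_\nu=g}\Phi_\nu(Q_{n_\nu})$. The nodes and $\mathcal U$ were fixed before $v_g$ and do not depend on it. Put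
\[
W_\nu=\tilde F_\nu\,\beta_\nu\,v_{g_\nu}\in A(\Omega),\qquad|W_\nu|\le\min(|\tilde F_\nu|,|\beta_\nu|)\le1,\qquad W_\nu(\xi)=0 .
\]

\begin{lemma}\label{lem:sum}
We have $C_0:=\sup_\Omega\sum_\nu|W_\nu|<\infty$, and for every $g$
\[
\Sigma_g:=\sup_\Omega\sum_{g_\nu=g}|W_\nu|\sum_{\mu\ne\nu,\ g_\mu\ge g}|W_\mu|\le5C_0\,g^{-2}.
\]
\end{lemma}

\begin{proof}
Fix $y\in\Omega$. In generation $g$ at most one node $\nu$ has $y\in O_\nu$, and the others contribute at most $2g^{-3}$ to $\sum|W_\nu(y)|$ by Lemma~\ref{lem:sys}(1). If $y\in O^h$ for some $h>g$, the exceptional node contributes at most $g^{-3}$ by Lemma~\ref{lem:sys}(2). By (C3), $y\in O^g$ for only finitely many $g$, so only the last such $g$ can have a larger term, which is at most $1$. Thus $C_0\le1+3\sum_gg^{-3}$.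

For $\Sigma_g$ there are two cases. If $y\in O^h$ for some $h>g$, then $\sum_{g_\nu=g}|W_\nu(y)|\le3g^{-3}$ and the double sum is at most $3C_0g^{-3}$. Otherwise $\sum_{g_\mu>g}|W_\mu(y)|\le\sum_{h>g}2h^{-3}\le g^{-2}$, so the pairs with $g_\mu>g$ contribute at most $C_0g^{-2}$. In a pair $\nu\ne\mu$ of generation $g$ at least one territory misses $y$, so these pairs contribute at most $2\cdot2g^{-3}C_0$.
\end{proof}

For $b\in\mathcal B$ define
\[
\mathcal Tb=\sum_{\nu\in\mathcal P}W_\nu\,\tilde b_\nu .
\]
The series converges absolutely at each point of $\Omega$. Its partial sums over generations at most $g$ are holomorphic and bounded by $C_0\|b\|$, and by Montel's theorem a bounded, pointwise convergent sequence of holomorphic functions has a holomorphic limit. So $\mathcal T:\mathcal B\to H^\infty(\Omega)$ is linear. If $b=\mathcal Rf$ then $\tilde b_\nu=f$ for all $\nu$, which gives (T1). We turn to (T2) and (T3).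

\begin{lemma}\label{lem:T2}
Let $c=\lim_{\mathcal U}F_{n_\nu}(0)\ge2^{-4\alpha}$. Then $\tau_x(\mathcal Tb)=c\lim_{\mathcal U}b_\nu(x)$ for $b\in\mathcal B$ and $x\in\Omega$, and $\varphi(\mathcal T1)=0$.
\end{lemma}

\begin{proof}
Let $\|b\|\le1$, $x_\nu\in Q_{n_\nu}$ and $y_\nu=\Phi_\nu x_\nu\in O_\nu$. The term of $\nu$ itself in $(\mathcal Tb)(y_\nu)$ is $F_{n_\nu}(x_\nu)b_\nu(x_\nu)(\beta_\nu v_{g_\nu})(y_\nu)$, so
\[
|(\mathcal Tb)(y_\nu)-F_{n_\nu}(x_\nu)b_\nu(x_\nu)|\le|\beta_\nu(y_\nu)-1|+|v_{g_\nu}(y_\nu)-1|+\sum_{\mu\ne\nu}|W_\mu(y_\nu)| .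
\]
The first two terms tend to $0$ along $\mathcal U$ by Lemma~\ref{lem:sys}(3) and the choice of $v_g$. Fix $G$ and let $g_\nu>G$. In the sum, the other nodes of generation $g_\nu$ contribute at most $2g_\nu^{-3}$, as their territories miss $y_\nu$. Later generations contribute at most $\sum_{h>g_\nu}2h^{-3}\le g_\nu^{-2}$, as $y_\nu\notin O^h$ by (C3). A generation $h$ with $G<h<g_\nu$ contributes at most $3h^{-3}$ by Lemma~\ref{lem:sys}(1),(2), since $y_\nu\in O_\nu$. The finitely many nodes $\mu$ with $g_\mu\le G$ contribute a quantity that tends to $0$ along $\mathcal U$, by \eqref{eq:xi}, the continuity of $W_\mu$ on $\overline\Omega$ and $W_\mu(\xi)=0$. So along $\mathcal U$ the limit of the left side is at most $3\sum_{h>G}h^{-3}$ for every $G$, hence $0$.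

For the first claim take $x_\nu=x$, which is in $Q_{n_\nu}$ once $n_\nu$ is large, and note that $F_{n_\nu}(x)\to c$ along $\mathcal U$ by (P3). For the second take $b=1$ and $x_\nu=k_{n_\nu,0}$, where $F_{n_\nu}$ vanishes by (P1) and (P2).
\end{proof}

\begin{lemma}\label{lem:fiber}
If $\chi\in G(\tau)$, then $\chi(f)=f(\xi)$ for all $f\in A(\Omega)$.
\end{lemma}

\begin{proof}
We have $\tau(\Pi)=\Pi(\xi)=1$. Put $p=\chi(\Pi)$. For $0<s<1$ let $f_s=\frac{s\Pi-s}{1-s^2\Pi}$. It is the image of $s\Pi$, whose values lie in the disk $|\zeta|\le s$, under the automorphism $\zeta\mapsto\frac{\zeta-s}{1-s\zeta}$ of $\mathbb D$; so $\|f_s\|_\infty<1$, and $\tau(f_s)=0$. Therefore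
\[
\Big|\frac{s(p-1)}{1-s^2p}\Big|=|\chi(f_s)|\le d_\Omega(\tau,\chi)<1 .
\]
If $p\ne1$ the left side tends to $1$ as $s\to1$, a contradiction; so $p=1$. For $f\in A(\Omega)$, $(f-f(\xi))\Pi^k\to0$ uniformly as $k\to\infty$, because $f-f(\xi)$ is small near $\xi$ and $\sup|\Pi|<1$ outside a neighborhood of $\xi$. Hence $\chi(f)-f(\xi)=\chi\big((f-f(\xi))\Pi^k\big)\to0$.
\end{proof}

\begin{lemma}\label{lem:T3}
If $\chi\in G(\tau)$, then $\chi(\mathcal Tb)\,\chi(\mathcal Tb')=\chi(\mathcal T(bb'))\,\chi(\mathcal T1)$ for $b,b'\in\mathcal B$.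
\end{lemma}

\begin{proof}
Let $\|b\|,\|b'\|\le1$ and $c_{\nu\mu}=\tilde b_\nu(\tilde b'_\mu-\tilde b'_\nu)$, so $|c_{\nu\mu}|\le2$ and $c_{\nu\nu}=0$. At each point of $\Omega$, with absolutely convergent double sums,
\[
\mathcal Tb\cdot\mathcal Tb'-\mathcal T(bb')\cdot\mathcal T1=\sum_{\nu\ne\mu}W_\nu W_\mu\,c_{\nu\mu}.
\]
Group the ordered pairs by the smaller of the two generations. The right side becomes $\sum_gD_g$, where $D_g=\sum_{g_\nu=g}W_\nu X_\nu$ is a \emph{finite} sum and
\[
X_\nu=\sum_{\mu\ne\nu,\ g_\mu=g_\nu}W_\mu c_{\nu\mu}+\sum_{g_\mu>g_\nu}W_\mu(c_{\nu\mu}+c_{\mu\nu}).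
\]
By the argument used for $\mathcal Tb$, $X_\nu\in H^\infty(\Omega)$. By Lemma~\ref{lem:sum}, $\|D_g\|_\infty\le4\Sigma_g\le20C_0g^{-2}$, so $\sum_gD_g$ converges in norm and $\chi$ may be applied term by term. By Lemma~\ref{lem:fiber}, $\chi(W_\nu)=W_\nu(\xi)=0$, so $\chi(D_g)=\sum_{g_\nu=g}\chi(W_\nu)\chi(X_\nu)=0$.
\end{proof}

Norm convergence cannot be replaced by bounded pointwise convergence here: $\mathcal T1=\sum_\nu W_\nu$ converges in that sense and $\tau(W_\nu)=0$ for every $\nu$, but $\tau(\mathcal T1)=c\ne0$.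

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proposition}\label{prop:nopath}
Let $\Omega$ be $\mathbb B$ or $\mathbb D^2$, and let $t\mapsto\gamma_t$ be a path in $\mathcal M_\Omega$ with $\gamma_0=\tau$. Then $\gamma_t\in\{\tau_x:x\in\Omega\}$ and $\gamma_t(\mathcal T1)=c\ne0$ for all $t$.
\end{proposition}

\begin{proof}
Apply Proposition~\ref{prop:lift} with $\mathcal A=H^\infty(\Omega)$. Condition (T1) was noted in Section~\ref{sec:T} and (T2) is Lemma~\ref{lem:T2}. By (F1), $\gamma_t\in G(\tau)$ for all $t$, so (T3) is Lemma~\ref{lem:T3}.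
\end{proof}

\begin{lemma}\label{lem:retract}
Let $\Omega_0$ and $\Omega'$ be nonempty open sets, and let $\sigma:\Omega_0\to\Omega'$ and $\pi:\Omega'\to\Omega_0$ be holomorphic with $\pi\circ\sigma=\mathrm{id}$. If $\varphi,\tau\in\mathcal M_{\Omega_0}$ are not joined by a path, then there are $\varphi',\tau'\in\mathcal M_{\Omega'}$, not joined by a path, with $d_{\Omega'}(\varphi',\tau')\le d_{\Omega_0}(\varphi,\tau)$.
\end{lemma}

\begin{proof}
Put $(\sigma_*\chi)(f)=\chi(f\circ\sigma)$ and $(\pi_*\chi)(f)=\chi(f\circ\pi)$. These are continuous maps between the maximal ideal spaces, and $\pi_*\sigma_*=\mathrm{id}$. Let $\varphi'=\sigma_*\varphi$, $\tau'=\sigma_*\tau$. If $\|f\|_\infty<1$ and $\varphi'(f)=0$, then $\|f\circ\sigma\|_\infty<1$ and $\varphi(f\circ\sigma)=0$, so $|\tau'(f)|\le d_{\Omega_0}(\varphi,\tau)$. A path from $\varphi'$ to $\tau'$ would be mapped by $\pi_*$ to a path from $\varphi$ to $\tau$.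
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $N=2$ and choose $\alpha\ge8$ with $e^{-\alpha}<\varepsilon$. By Lemma~\ref{lem:close}, $d_\Omega(\varphi,\tau)\le e^{-\alpha}<\min(1,\varepsilon)$. By Lemma~\ref{lem:T2}, $\varphi(\mathcal T1)=0$, so by Proposition~\ref{prop:nopath} no path joins $\tau$ to $\varphi$. For $N>2$ apply Lemma~\ref{lem:retract} with $\sigma(z)=(z,0)$ and $\pi(z)=(z_1,z_2)$, which map the two-dimensional ball or bidisk into the $N$-dimensional domain and back.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}]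
(a) By Proposition~\ref{prop:nopath} the path component of $\tau$ is contained in $\{\tau_x\}$. For each $f$ the family $(f\circ\Phi_\nu)_\nu$ is bounded, hence equicontinuous at each point of $\Omega$ by Cauchy's estimates, so $x\mapsto\tau_x(f)$ is continuous. Thus $x\mapsto\tau_x$ is continuous, its image is path connected, and the image equals the component. By Lemma~\ref{lem:T2}, $x_j=\tau_x(\mathcal T\mathbf z_j)/c$, so $x\mapsto\tau_x$ is injective with continuous inverse $\chi\mapsto(\chi(\mathcal T\mathbf z_j)/c)_j$. The component lies in $G(\tau)$ by (F1), and it misses $\varphi\in G(\tau)$ because $\varphi(\mathcal T1)=0\ne c=\tau_x(\mathcal T1)$.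

(b) Apply Lemma~\ref{lem:retract} to the characters of Theorem~\ref{thm:main} for $N=2$.

(c) A bounded domain is \emph{symmetric} if each of its points is an isolated fixed point of an involutive automorphism. A biholomorphism induces an isometric isomorphism of the algebras $H^\infty$, so it preserves both Gleason parts and path components. We use the following standard facts \cite{loos}. Up to biholomorphism, $\Omega'$ is the open unit ball of the spectral norm $\|\cdot\|$ of a positive Hermitian Jordan triple system. If the rank is $1$, then $\Omega'$ is a Euclidean ball. If the rank is at least $2$, there are orthogonal minimal tripotents $c_1,c_2$, and $\|\lambda_1c_1+\lambda_2c_2\|=\max(|\lambda_1|,|\lambda_2|)$.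

If $\dim\Omega'=1$, then $\Omega'$ is biholomorphic to the disk and (F2) applies. If $\dim\Omega'\ge2$ and the rank is $1$, Theorem~\ref{thm:main} applies. If the rank is at least $2$, the coordinate functionals $\lambda_1,\lambda_2$ on the span of $c_1,c_2$ have norm $1$; extend them by the Hahn--Banach theorem to linear functionals $L_1,L_2$ of norm $1$. Then $\pi=(L_1,L_2)$ maps $\Omega'$ into $\mathbb D^2$, $\sigma(\lambda)=\lambda_1c_1+\lambda_2c_2$ maps $\mathbb D^2$ into $\Omega'$, and $\pi\circ\sigma=\mathrm{id}$. Part (b) applies.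
\end{proof}

\begin{thebibliography}{9}

\bibitem{loos}
Loos, \emph{Bounded Symmetric Domains and Jordan Pairs}.

\bibitem{rudin}
Rudin, \emph{Function Theory in the Unit Ball of $\mathbb C^n$}.

\bibitem{seq}
\emph{Sequences in the maximal ideal space of $H^\infty$},
\texttt{https://www.ams.org/\allowbreak journals/\allowbreak proc/\allowbreak 1990-108-03/\allowbreak S0002-9939-1990-0994770-5/\allowbreak S0002-9939-1990-0994770-5.pdf}

\end{thebibliography}
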